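
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}

\title{A $\Sigma^0_3$-ideal of the computably enumerable\\ truth-table degrees without an exact pair}


\begin{abstract}
We construct a proper $\Sigma^0_3$-ideal $\mathbf I$ in the upper semilattice of truth-table degrees of computably enumerable sets such that $\mathbf I$ has no exact pair. This answers negatively the question whether every proper $\Sigma^0_3$-ideal has an exact pair with both halves outside the ideal. The ideal can moreover be chosen so that it is not the intersection of finitely many principal ideals and is bounded by a degree that is not even weak truth-table complete.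
\end{abstract}

\section{Introduction}

\paragraph{The question.}
A set $X$ is \emph{truth-table reducible} to $Y$, written $X\le_{tt}Y$, if there is a computable function that assigns to each $x$ a number $u$ and a Boolean function $f:\{0,1\}^u\to\{0,1\}$ such that $X(x)=f(Y\restriction u)$, where $Y\restriction u=(Y(0),\dots,Y(u-1))$. The pair $(u,f)$ is called a \emph{tt-condition}. The oracle questions and what is done with the answers are thus fixed in advance; a tt-reduction gives a value on every oracle, correct or not.

Let $\mathcal C_{tt}$ be the set of tt-degrees of computably enumerable (c.e.) sets, ordered by $\le_{tt}$. It is an upper semilattice, with joins given by $X\oplus Y=\{2x:x\in X\}\cup\{2x+1:x\in Y\}$, and its greatest element is $\mathbf 0'=\deg_{tt}(\emptyset')$. An \emph{ideal} of $\mathcal C_{tt}$ is a nonempty subset that is closed downward and under joins. Let $W_0,W_1,\dots$ be the standard list of c.e.\ sets. An ideal $\mathbf I$ is a \emph{$\Sigma^0_3$-ideal} if $\{e:\deg_{tt}(W_e)\in\mathbf I\}$ is a $\Sigma^0_3$ set. A pair $\mathbf b,\mathbf c\in\mathcal C_{tt}$ is an \emph{exact pair} for $\mathbf I$ if, for every $\mathbf a\in\mathcal C_{tt}$,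
\[
\mathbf a\in\mathbf I\iff \mathbf a\le\mathbf b\ \text{ and }\ \mathbf a\le\mathbf c .
\]
An exact pair thus describes a possibly complicated ideal by two degrees, as an intersection of two principal ideals.

A principal ideal $\{\mathbf x:\mathbf x\le\mathbf a\}$ has the useless exact pair $\mathbf a,\mathbf a$, so it is natural to require that neither half lie in the ideal. For this principal ideal the requirement says that $\mathbf a$ is the meet of two degrees strictly above it, that is, $\mathbf a$ is \emph{branching}. For a nonprincipal ideal the requirement is automatic: if $\mathbf b\in\mathbf I$, then $\mathbf b\le\mathbf c$, and $\mathbf I$ consists of the degrees below $\mathbf b$. The ideal $\mathcal C_{tt}$ itself has to be excluded, since nothing lies outside it.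

\begin{question}[\cite{source}]
Does every $\Sigma^0_3$-ideal $\mathbf I\ne\mathcal C_{tt}$ of $\mathcal C_{tt}$ have an exact pair $\mathbf b,\mathbf c$ such that neither $\mathbf b$ nor $\mathbf c$ belongs to $\mathbf I$?
\end{question}

The answer is known to be affirmative when $\mathbf I$ contains no Turing-complete degree, and also when $\mathbf I$ is a principal ideal containing a Turing-complete degree \cite{source}. Together these cases cover all proper principal ideals and all $\Sigma^0_3$-ideals avoiding the Turing-complete degrees. In general, however, the answer is negative.

\paragraph{Results.}
For a sequence $(A_n)_{n\in\omega}$ of sets put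
\[
Y_n=\{(n+1)y+i:\ i\le n,\ y\in A_i\},
\]
a version of $A_0\oplus\dots\oplus A_n$. A sequence is \emph{uniformly c.e.} if $\{\langle n,y\rangle:y\in A_n\}$ is c.e. Throughout, $\langle\cdot,\cdot\rangle$ is the standard pairing function, which satisfies $\langle n,y\rangle\ge y$.

\begin{theorem}\label{thm:main}
There is a uniformly c.e.\ sequence $(A_n)_{n\in\omega}$ such that whenever $B,C$ are c.e.\ sets with $A_n\le_{tt}B$ and $A_n\le_{tt}C$ for all $n$, there is a c.e.\ set $D$ with $D\le_{tt}B$, $D\le_{tt}C$, and $D\not\le_{tt}Y_n$ for every $n$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For $(A_n)$ as in Theorem~\ref{thm:main},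
\[
\mathbf I=\{\deg_{tt}(W):W\text{ c.e.},\ W\le_{tt}Y_n\text{ for some }n\}
\]
is a nonprincipal $\Sigma^0_3$-ideal, $\mathbf I\neq\mathcal C_{tt}$, and $\mathbf I$ has no exact pair. Hence the answer to the Question is no.
\end{corollary}

The same construction gives more. Recall that $X\le_{wtt}Y$ (\emph{weak truth-table reducible}) if $X$ is computed from oracle $Y$ by a Turing functional whose use is bounded by a computable function; so $\le_{tt}$ implies $\le_{wtt}$. A c.e.\ set $A$ is Turing-complete if $\emptyset'\le_T A$ and wtt-complete if $\emptyset'\le_{wtt}A$; a degree in $\mathcal C_{tt}$ is called Turing- or wtt-complete if its c.e.\ members are.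

\begin{theorem}\label{thm:strong}
There is a uniformly c.e.\ sequence $(A_n)_{n\in\omega}$ with the following properties.
\begin{enumerate}
\item[(a)] For every $m\ge1$ and all sets $B_1,\dots,B_m\le_{tt}\emptyset'$, not necessarily c.e., such that $A_n\le_{tt}B_l$ for all $n$ and all $l\le m$, there is a c.e.\ set $D$ with $D\le_{tt}B_l$ for all $l\le m$ and $D\not\le_{tt}Y_n$ for all $n$. 
\item[(b)] The set $A_\omega=\{\langle n,y\rangle:y\in A_n\}$ is not wtt-complete.
\end{enumerate}
In particular, for $\mathbf I$ defined from $(A_n)$ as in Corollary~\ref{cor:answer}: $\mathbf I$ is not the intersection of finitely many principal ideals of $\mathcal C_{tt}$; no finite set of tt-degrees $\le\mathbf 0'$ has $\mathbf I$ as the set of c.e.\ tt-degrees below all its members; and $\mathbf I$ has the upper bound $\deg_{tt}(A_\omega)\in\mathcal C_{tt}$, which is not wtt-complete.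
\end{theorem}

\begin{corollary}\label{cor:sharp}
There is a nonprincipal $\Sigma^0_3$-ideal of $\mathcal C_{tt}$ that is bounded by a wtt-incomplete degree, contains a Turing-complete degree, and has no exact pair. So in the first positive result quoted above, ``no Turing-complete degree'' cannot be weakened to ``no wtt-complete degree'', not even for ideals with a wtt-incomplete upper bound; and in the second one the restriction to principal ideals cannot be dropped.
\end{corollary}

Theorem~\ref{thm:main} is the case of Theorem~\ref{thm:strong}(a) in which $m=2$ and $B_1,B_2$ are c.e., since every c.e.\ set is $\le_{tt}\emptyset'$. We therefore carry out one construction, for Theorem~\ref{thm:strong}. Section~\ref{sec:ideal} derives the statements on ideals. Section~\ref{sec:idea} explains the method on a single requirement. Sections~\ref{sec:construction} and~\ref{sec:verification} give the construction and its verification. Section~\ref{sec:end} shows directly, without the positive result, where the Turing-complete degree in our ideal comes from.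

\section{From sets to ideals}\label{sec:ideal}

\begin{proof}[Proof of Corollary~\ref{cor:answer} from Theorem~\ref{thm:main}]
\emph{Ideal.} $\mathbf I$ is nonempty and closed downward in $\mathcal C_{tt}$. If $V\le_{tt}Y_n$ and $W\le_{tt}Y_k$, then $V\oplus W\le_{tt}Y_{\max(n,k)}$.

\emph{Complexity.} Let $\varphi_0,\varphi_1,\dots$ be an effective list of the partial computable functions from numbers to tt-conditions. Then $\deg_{tt}(W_e)\in\mathbf I$ if and only if there are $n,k$ such that $\varphi_k$ is total and, for all $x,s$, if $\varphi_k(x)$ converges within $s$ steps, then $W_e(x)$ is the value of the tt-condition $\varphi_k(x)$ on $Y_n$. Totality is $\Pi^0_2$. The second clause is $\Pi^0_1$ relative to $\emptyset'$, because the $Y_n$ are uniformly c.e.; hence it is $\Pi^0_2$. So the index set is $\Sigma^0_3$.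

\emph{No exact pair.} Suppose $\mathbf b,\mathbf c$ is an exact pair, with c.e.\ representatives $B,C$. Each $\deg_{tt}(A_n)$ is in $\mathbf I$, so $A_n\le_{tt}B,C$ for all $n$. Theorem~\ref{thm:main} gives a c.e.\ set $D\le_{tt}B,C$ with $\deg_{tt}(D)\notin\mathbf I$, a contradiction.

\emph{Proper and nonprincipal.} The pair $\mathbf 0',\mathbf 0'$ is exact for $\mathcal C_{tt}$, and $\mathbf a,\mathbf a$ is exact for the principal ideal below $\mathbf a$. Since $\mathbf I$ has no exact pair, it is neither of these ideals.
\end{proof}

\begin{proof}[Proof of the ``In particular'' part of Theorem~\ref{thm:strong}]
Suppose $\mathbf I$ is the set of c.e.\ tt-degrees below all of $\mathbf b_1,\dots,\mathbf b_m\le\mathbf 0'$. If $m=0$, then $\mathbf I=\mathcal C_{tt}$, contrary to (a) with the one set $B_1=\emptyset'$. If $m\ge1$, let $B_l$ be a set in $\mathbf b_l$. Then $A_n\le_{tt}B_l$ for all $n,l$, and the set $D$ given by (a) has degree below all $\mathbf b_l$ but outside $\mathbf I$, a contradiction. Finite intersections of principal ideals of $\mathcal C_{tt}$ are a special case. Finally, $(n+1)y+i\in Y_n$ (with $i\le n$) if and only if $\langle i,y\rangle\in A_\omega$, so $Y_n\le_{tt}A_\omega$, and $\deg_{tt}(A_\omega)$ bounds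 $\mathbf I$. By (b) it is not wtt-complete.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sharp} from Theorem~\ref{thm:strong}]
Let $\mathbf I$ be given by the sequence of Theorem~\ref{thm:strong}. This sequence is as in Theorem~\ref{thm:main}, so Corollary~\ref{cor:answer} applies. All members of $\mathbf I$ lie below $\deg_{tt}(A_\omega)$, so none is wtt-complete. Since $\mathbf I$ is a proper $\Sigma^0_3$-ideal without an exact pair, the first positive result shows that $\mathbf I$ contains a Turing-complete degree. (For the sequence constructed below, Lemma~\ref{lem:complete} proves this directly.)
\end{proof}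

\section{The idea: a gate}\label{sec:idea}

\paragraph{The difficulty.}
Let $B,C$ be upper bounds of all $A_n$. We want $D\le_{tt}B,C$ with $D\not\le_{tt}Y_n$ for all $n$. To defeat one reduction to $Y_n$ at an argument $x$, we use that $A_{n+1}$ is not part of $Y_n$: reserve a number $a$, let $D(x)=A_{n+1}(a)$, look at the value the reduction gives at $x$, and put $a$ into $A_{n+1}$ or not so as to make $D(x)$ different. What is the problem? $D$ must be computed from $B$ by \emph{one} tt-reduction. This reduction may have built into it a fixed reduction of $A_0$ to $B$. But it cannot have built into it reductions of all the $A_{n+1}$, since $B$ need not compute the $A_n$ uniformly. For $A_{n+1}$ it can only \emph{guess} a reduction, one guess for each strategy, and most guesses are wrong. We must make sure that wrong guesses do no harm.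

The remedy is to let the trustworthy set $A_0$ tell $B$ and $C$ whether the guess about $A_{n+1}(a)$ is to be used. With two further numbers $p,q$ reserved for $A_0$, we set
\begin{equation}\label{eq:gate}
D(x)=A_0(q)\ \vee\ \bigl(A_0(p)\wedge A_{n+1}(a)\bigr).
\end{equation}
We call $(p,q,x)$ a \emph{gate}. It starts \emph{unused} ($p,q\notin A_0$); enumerating $p$ makes it \emph{open}; enumerating $q$ afterwards makes it \emph{closed}. Thus
\[
D(x)=0\ \text{ if unused},\qquad D(x)=A_{n+1}(a)\ \text{ if open},\qquad D(x)=1\ \text{ if closed}.
\]
The right side of \eqref{eq:gate} is monotone, so $D$ is c.e. The guess matters only while the gate is open, and we keep the gate open only while the guesses made from $B$ and from $C$ are both seen to be right.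

\paragraph{One gate by hand.}
Let $B,C$ be c.e., $n=0$ (so $Y_0=A_0$), and suppose the guess is the simple one
\[
A_1(y)=B(f(y))=C(g(y))
\]
with computable $f,g$. We want $D\ne\Theta^{A_0}$ for a tt-reduction $\Theta$. Reserve $a$ and one gate $(p,q,x)$. Let $v$ be the value that $\Theta$ gives at $x$ on the oracle $A_0\cup\{p\}$, the oracle that will be present while the gate is open. From now on let no number other than $p$ and $q$ that is small enough to affect this value enter $A_0$.

\emph{Case $v=0$.} Put $a$ into $A_1$, and wait for $f(a)\in B$ and $g(a)\in C$. If this never happens, the guess is wrong; the gate stays unused, $D(x)=0$, and $B$ and $C$ compute this correctly from \eqref{eq:gate} because $p,q\notin A_0$. If it happens, open the gate. The guesses are right from then on, and $D(x)=1\neq\Theta^{A_0}(x)$.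

\emph{Case $v=1$.} Keep $a$ out of $A_1$ forever. If $f(a)\notin B$ and $g(a)\notin C$ at present, open the gate, so that $D(x)=0\ne\Theta^{A_0}(x)$. If this remains so, we are done. But suppose $f(a)$ enters $B$ later. The guess is now known to be wrong, and diagonalization is no longer required; but $B$, evaluating \eqref{eq:gate} with $B(f(a))=1$ in place of $A_1(a)=0$, would compute $D(x)$ incorrectly. So we close the gate by putting $q$ into $A_0$. Then $D(x)=1$, and $B$ and $C$ read this off from $A_0(q)$ without using the guess. We do the same if $g(a)$ enters $C$. If $f(a)\in B$ or $g(a)\in C$ before the gate is opened, we leave it unused.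

In every case $B$ and $C$ compute $D(x)$ correctly, and if the guess is right, then $D(x)\ne\Theta^{A_0}(x)$.

\paragraph{Several gates.}
For general tt-reductions a wrong guess can recover. If $B$ guesses $A_1(a)=1$ when exactly one of two numbers is in $B$, its guess may change from $0$ to $1$ and back to $0$. After the first change we must close the gate; after the second one the guess may be the true one, and we need another gate. This leads to three decisions.

\emph{The number of gates.} Once $a$ is chosen and the tt-conditions for $a$ are known, the number of times the guesses about $a$ can change for the worse is bounded by a number $\ell$. So we choose the gates \emph{after} $a$ and this bound, and $\ell+1$ gates allow for all changes. All gates share the same number $a$. A separate $a_j$ for each gate would be circular: the bound would depend on all the $a_j$, and their number on the bound.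

\emph{The majority.} For gate $j$ let $v_j$ be the value to be avoided while gate $j$ is open. While it is open, $D(x_j)=A_1(a)=i$ has the same value $i$ for all $j$, whereas $v_j$ may vary. So we take $2\ell+1$ gates, choose $i$ so that $v_j=1-i$ for at least $\ell+1$ of them, and use only these.

\emph{The skipped gates.} To define $v_j$ in advance we must know the contents of $A_0$ while gate $j$ is open. This must not depend on which earlier gates were used, since that is decided only after all $v_j$ are known. So when gate $j$ is opened, all earlier gates are made closed, including the ones we skip.

\paragraph{Many requirements.}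
Strategies are combined by a finite-injury priority argument. A strategy that is injured stops watching the guesses, so its open gate, if any, is closed at that moment. For Theorem~\ref{thm:strong} we use $m$ sets $B_l=\Theta_{r_l}^{\emptyset'}$ in place of $B$ and $C$; only the bound $\ell$ has to be computed differently.

\section{Requirements and construction}\label{sec:construction}

\paragraph{Notation.}
As before, $\varphi_e$ is the $e$-th partial computable function from numbers to tt-conditions; $\varphi_{e,s}(x)\downarrow$ means that $\varphi_e(x)$ converges within $s$ steps. If $\varphi_e(x)\downarrow=(u,f)$, we write $u(e,x)=u$ and $\Theta_e^X(x)=f(X\restriction u)$. So $X\le_{tt}Y$ if and only if $X=\Theta_e^Y$ for some $e$ with $\varphi_e$ total. Fix a computable enumeration $(\emptyset'_s)$ of $\emptyset'$. Let $(\Psi_k,g_k)$, $k\in\omega$, be an effective list of all pairs of a Turing functional and a partial computable function. ``Use $\le u$'' means that only numbers $<u$ are queried.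

A \emph{type} is a tuple $\pi=(m;r_1,\dots,r_m)$ with $m\ge1$. If the $\varphi_{r_l}$ are total, it stands for the sets $B_l=\Theta_{r_l}^{\emptyset'}$, $l\le m$. For each type $\pi$ we build a c.e.\ set $D_\pi$. We also build the uniformly c.e.\ sequence $(A_n)$ and, for part (b), a c.e.\ set $E$.

\paragraph{Requirements.}
For all types $\pi=(m;r_1,\dots,r_m)$, all tuples $\sigma=(\pi;n,\lambda_1,\dots,\lambda_m,\xi)$, and all $k$:
\begin{itemize}
\item[$Q_\pi$:] if $\varphi_{r_1},\dots,\varphi_{r_m}$ are total and $A_0\le_{tt}B_l$ for all $l\le m$, then $D_\pi\le_{tt}B_l$ for all $l\le m$;
\item[$R_\sigma$:] if all $\varphi_{r_l},\varphi_{\lambda_l}$ and $\varphi_\xi$ are total and $A_{n+1}=\Theta_{\lambda_l}^{B_l}$ for all $l\le m$, then $D_\pi\neq\Theta_\xi^{Y_n}$;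
\item[$P_k$:] if $g_k$ is total, then it is not the case that $E=\Psi_k^{A_\omega}$ with use $\le g_k(e)$ at every argument $e$.
\end{itemize}

\begin{lemma}\label{lem:suffice}
The requirements imply Theorem~\ref{thm:strong}(a) and (b).
\end{lemma}

\begin{proof}
(a) Let $B_1,\dots,B_m\le_{tt}\emptyset'$ be upper bounds of all $A_n$. Choose total $\varphi_{r_l}$ with $B_l=\Theta_{r_l}^{\emptyset'}$ and let $\pi=(m;r_1,\dots,r_m)$. By $Q_\pi$, $D_\pi\le_{tt}B_l$ for all $l$. Suppose $D_\pi=\Theta_\xi^{Y_n}$ with $\varphi_\xi$ total. Choose total $\varphi_{\lambda_l}$ with $A_{n+1}=\Theta_{\lambda_l}^{B_l}$; then $R_\sigma$ is violated for $\sigma=(\pi;n,\lambda_1,\dots,\lambda_m,\xi)$. Note that $D_\pi$ does not depend on $n$ or the $\lambda_l$, so the same set works for all $n$.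

(b) By the $P_k$, $E\not\le_{wtt}A_\omega$. Since $E$ is c.e., $E\le_{tt}\emptyset'$, so $\emptyset'\not\le_{wtt}A_\omega$.
\end{proof}

\paragraph{Priority and freshness.}
The $R_\sigma$ and the $P_k$ have strategies, listed computably in one list $S_0,S_1,\dots$; earlier strategies have higher priority. The $Q_\pi$ have no strategies; they are met because of how gates are handled. In the beginning all sets are empty and all strategies are in phase $0$. A strategy runs \emph{versions}, one at a time; a version starts when the strategy acts in phase $0$ and lasts until it is cancelled. Numbers chosen by a version are its parameters. We call a number \emph{mentioned} if it has been chosen as a parameter or is declared mentioned below. A number is \emph{fresh} at stage $s+1$ if it is greater than $s+1$ and than all numbers mentioned so far. Several fresh numbers chosen together are chosen distinct.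

\paragraph{The strategy for $R_\sigma$,} where $\sigma=(\pi;n,\lambda_1,\dots,\lambda_m,\xi)$ and $\pi=(m;r_1,\dots,r_m)$. The conditions refer to stage $s+1$.
\begin{itemize}
\item[\textbf{0.}] It requires attention. \emph{Action:} choose a fresh number $a$; go to phase 1.
\item[\textbf{1.}] It requires attention if, for all $l\le m$, $\varphi_{\lambda_l,s}(a)\downarrow$ and $\varphi_{r_l,s}(y)\downarrow$ for all $y<u(\lambda_l,a)$. \emph{Action:} let $\ell$ be the maximum of all $u(r_l,y)$ with $l\le m$ and $y<u(\lambda_l,a)$ ($\ell=0$ if there are none), and let $M=2\ell+1$. Choose fresh $p_1,q_1,x_1,\dots,p_M,q_M,x_M$. \emph{Assign} the $x_j$ to the type $\pi$; go to phase 2.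

The triple $(p_j,q_j,x_j)$ is \emph{gate $j$} of the version. It is \emph{unused} if $p_j,q_j\notin A_0$, \emph{open} if $p_j\in A_0$ and $q_j\notin A_0$, and \emph{closed} if $p_j,q_j\in A_0$.
\item[\textbf{2.}] It requires attention if $\varphi_{\xi,s}(x_j)\downarrow$ for all $j\le M$. \emph{Action:} declare all $u(\xi,x_j)$ mentioned. For $j\le M$ let $Z_j$ be the current $Y_n$ with $p_h,q_h$ ($h<j$) and $p_j$ added to its $A_0$-component, and let $v_j=\Theta_\xi^{Z_j}(x_j)$. Let $i\in\{0,1\}$ be such that
\[
G=\{j\le M:v_j=1-i\}
\]
has at least $\ell+1$ elements. If $i=1$, enumerate $a$ into $A_{n+1}$. Go to phase 3.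
\item[\textbf{3.}] For $l\le m$ the \emph{$l$-th opinion} is $b_l=\Theta_{\lambda_l}^{B_{l,s}}(a)$, where $B_{l,s}(y)=\Theta_{r_l}^{\emptyset'_s}(y)$ for $y<u(\lambda_l,a)$.
 \begin{itemize}
 \item \emph{No gate is open:} it requires attention if $b_l=i$ for all $l\le m$ and some gate $j\in G$ is unused. \emph{Action (opening):} for the least such $j$ enumerate into $A_0$ the numbers $p_h,q_h$ of all unused gates $h<j$, and $p_j$.
 \item \emph{Gate $j$ is open:} it requires attention if $b_l\ne i$ for some $l\le m$. \emph{Action (closing):} enumerate $q_j$ into $A_0$.
 \end{itemize}
\end{itemize}
To \emph{initialize} the strategy: if its version has an open gate $j$, enumerate $q_j$ into $A_0$; then cancel the version, if there is one, and return to phase 0.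

\paragraph{The strategy for $P_k$.} Again the conditions refer to stage $s+1$.
\begin{itemize}
\item[\textbf{0.}] It requires attention. \emph{Action:} choose a fresh number $e$; go to phase 1.
\item[\textbf{1.}] It requires attention if $g_k(e)$ converges within $s$ steps. \emph{Action:} declare $g_k(e)$ mentioned; go to phase 2.
\item[\textbf{2.}] It requires attention if $\Psi_k^{A_{\omega}}(e)=0$ within $s$ steps, with the current oracle $A_\omega$ and use $\le g_k(e)$. \emph{Action:} enumerate $e$ into $E$; go to phase 3.
\item[\textbf{3.}] It does not require attention.
\end{itemize}
To \emph{initialize} it: cancel the version, if there is one, and return to phase 0.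

\paragraph{Stage $s+1$.}
Let $k\le s$ be least such that $S_k$ requires attention. If there is none, do nothing. Otherwise \emph{first} initialize all $S_{k'}$ with $k'>k$, and \emph{then} perform the action of $S_k$. In particular, the ``current $Y_n$'' in phase 2 of a strategy for $R_\sigma$ includes what is enumerated by these initializations.

\paragraph{The sets $D_\pi$.}
A number $x$ is in $D_\pi$ if and only if $x=x_j$ for some version of a strategy of type $\pi$ (that is, for some $R_\sigma$ with $\sigma=(\pi;\dots)$), with parameters $a,p_j,q_j$ and $n$ as above, and
\begin{equation}\label{eq:D}
q_j\in A_0\quad\text{or}\quad\bigl(p_j\in A_0\ \text{ and }\ a\in A_{n+1}\bigr).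
\end{equation}
By freshness each $x$ is assigned at most once, so this is well defined; and $D_\pi$ is c.e. The construction is computable, so $(A_n)$ is uniformly c.e.

\paragraph{Simple facts.}
Each number $a$, $p_j$, $q_j$ belongs to one version and is enumerated only by that version's actions or at its cancellation. While a version with gates runs, there is an $h$ such that its gates $1,\dots,h$ are closed, gate $h+1$ is possibly open, and all later gates are unused: an opening takes place only when no gate is open, and it makes all gates before the opened one closed. A gate that is open after an action of its strategy is in $G$, because the skipped gates are opened and closed in the same action. From the beginning of phase 3 on, $A_{n+1}(a)=i$. A version cancelled at some point has no open gate afterwards, and the states of its gates do not change any more.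

\section{Verification}\label{sec:verification}

The first lemma says that a version does not run out of gates.

\begin{lemma}\label{lem:gates}
A version of a strategy for $R_\sigma$ performs at most $\ell$ closing actions and at most $\ell+1$ opening actions. Whenever it is in phase 3 and no gate is open, some gate in $G$ is unused.
\end{lemma}

\begin{proof}
Opening and closing actions alternate, beginning with an opening; let them take place at stages $s_1<s_1'<s_2<s_2'<\cdots$. At stage $s_k$ all opinions equal $i$, and at stage $s_k'$ some opinion does not. By the choice of $\ell$, the opinions at stage $s+1$ depend only on $\emptyset'_s\restriction\ell$. So some number $<\ell$ is in $\emptyset'_{s_k'-1}\setminus\emptyset'_{s_k-1}$. These differences are disjoint for different $k$, so there are at most $\ell$ closings, and hence at most $\ell+1$ openings.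

Each opening takes the least unused $j\in G$ and skips only gates outside $G$. So after $k$ openings exactly the $k$ least elements of $G$ are not unused. When no gate is open in phase 3, the number of openings equals that of closings, so it is at most $\ell<|G|$. So some gate in $G$ is unused.
\end{proof}

\begin{lemma}\label{lem:finite}
Every strategy acts and is initialized only finitely often, and from some stage on it does not require attention.
\end{lemma}

\begin{proof}
By induction on priority. Let $S_k$ be given and assume that the strategies of higher priority act only finitely often. $S_k$ is initialized only when one of these acts, so only finitely often. A version of a strategy for $R_\sigma$ acts once if it never leaves phase 1; otherwise $\ell$ is defined and the version acts at most $3+(2\ell+1)$ times by Lemma~\ref{lem:gates}. A version of a strategy for $P_k$ acts at most $3$ times. There are only finitely many versions, since after the first one a new one begins only after an initialization. So $S_k$ acts finitely often. Consider stages $s+1$ with $s\ge k$ at which no strategy of higher priority acts; these are all but finitely many stages. If $S_k$ requires attention at such a stage, then it acts there. So this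 happens finitely often.
\end{proof}

In particular, since a strategy always requires attention in phase 0, every strategy has a last version, which is never cancelled.

Now we show that wrong guesses are harmless. No assumption on the $\lambda_l$ is made in the next lemma.

\begin{lemma}\label{lem:Q}
$Q_\pi$ is satisfied.
\end{lemma}

\begin{proof}
Assume that the $\varphi_{r_l}$ are total and $A_0\le_{tt}B_l$ for all $l\le m$. Fix $l$ and a tt-reduction of $A_0$ to $B_l$. We describe a tt-reduction of $D_\pi$ to $B_l$. Given $x$, run the construction through stage $x$. A number chosen at a stage is larger than that stage, so this decides whether $x$ is ever assigned to $\pi$. If not, $D_\pi(x)=0$. Otherwise $x=x_j$ for a version with parameters $a,p_j,q_j$ of a strategy for some $\sigma=(\pi;n,\lambda_1,\dots,\lambda_m,\xi)$, and the reduction gives the value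
\begin{equation}\label{eq:read}
A_0(q_j)\ \vee\ \bigl(A_0(p_j)\wedge\Theta_{\lambda_l}^{B_l}(a)\bigr),
\end{equation}
where $A_0(p_j)$ and $A_0(q_j)$ are evaluated by the fixed reduction to $B_l$. This is a tt-condition on $B_l$ that can be found effectively: $\varphi_{\lambda_l}(a)$ converged before $x_j$ was chosen. This is one purpose of the waiting in phase 1, since $\varphi_{\lambda_l}$ need not be total.

We compare \eqref{eq:read} with the condition \eqref{eq:D}. If gate $j$ is closed in the end, both give $1$; if it is unused in the end, both give $0$. Suppose it is open in the end. Then the version is never cancelled, since cancellation leaves no open gate. So it is in phase 3 with gate $j$ open from some stage on. By Lemma~\ref{lem:finite} it eventually does not require attention, so all opinions equal $i$ at all sufficiently large stages. The $l$-th opinion converges to $\Theta_{\lambda_l}^{B_l}(a)$, since $\emptyset'_s\restriction\ell$ converges to $\emptyset'\restriction\ell$. Hence $\Theta_{\lambda_l}^{B_l}(a)=i=A_{n+1}(a)$, and again \eqref{eq:read} gives the value $D_\pi(x)$.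
\end{proof}

\begin{lemma}\label{lem:R}
$R_\sigma$ is satisfied.
\end{lemma}

\begin{proof}
Assume the hypothesis of $R_\sigma$. Let $V$ be the last version of the strategy; it is never cancelled and, by Lemma~\ref{lem:finite}, eventually does not require attention. Since the functions $\varphi_{\lambda_l},\varphi_{r_l},\varphi_\xi$ are total, $V$ does not remain in phase 1 or 2: the computations it waits for converge, and then it would require attention at all later stages. So $V$ enters phase 3, say at stage $s_0$, and eventually its gates do not change.

\emph{Some gate is open in the end.} Suppose not. The $l$-th opinion converges to $\Theta_{\lambda_l}^{B_l}(a)=A_{n+1}(a)=i$, for each $l\le m$. By Lemma~\ref{lem:gates} some gate in $G$ is unused. So $V$ requires attention at all large stages, a contradiction. 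

Let $j$ be the gate that is open in the end. Then $j\in G$, and by \eqref{eq:D}
\[
D_\pi(x_j)=A_{n+1}(a)=i .
\]

\emph{The oracle is the predicted one.} Let $u=u(\xi,x_j)$. We claim $Y_n\restriction u=Z_j\restriction u$. After $v_j$ is evaluated at stage $s_0$, numbers are enumerated into $A_0,\dots,A_n$ only as follows.
\begin{itemize}
\item Strategies of higher priority enumerate nothing: none of them acts, since this would cancel $V$, and none is initialized, since this happens only when a strategy of still higher priority acts.
\item The strategies of lower priority were initialized at stage $s_0$ before the evaluation, and the numbers enumerated on that occasion are accounted for in $Z_j$. Their later parameters are fresh, hence greater than $u$, which was mentioned at stage $s_0$. If $y>u$ is enumerated into $A_{i'}$ with $i'\le n$, this adds $(n+1)y+i'\ge y>u$ to $Y_n$ and does not change $Y_n\restriction u$.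
\item $V$ itself enumerates into $A_0$ exactly $p_h,q_h$ for $h<j$ and $p_j$, as gates $1,\dots,j-1$ are closed, gate $j$ is open, and the later gates are unused in the end. The number $a$ can enter only $A_{n+1}$, which is not part of $Y_n$.
\end{itemize}
This proves the claim. Hence $\Theta_\xi^{Y_n}(x_j)=\Theta_\xi^{Z_j}(x_j)=v_j=1-i\neq D_\pi(x_j)$.
\end{proof}

\begin{lemma}\label{lem:P}
$P_k$ is satisfied.
\end{lemma}

\begin{proof}
Let $g_k$ be total. Let $e$ be the parameter of the last version of the strategy. Since $g_k(e)$ converges, this version enters phase 2 by Lemma~\ref{lem:finite}, say at stage $s_0$. As in the proof of Lemma~\ref{lem:R}, strategies of higher priority enumerate nothing after that. Those of lower priority were initialized at $s_0$; the numbers $y$ they enumerate later into any $A_n$ are greater than $g_k(e)$, and so are the elements $\langle n,y\rangle\ge y$ of $A_\omega$. The strategy itself enumerates only into $E$. Hence $A_\omega\restriction g_k(e)$ does not change after stage $s_0$.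

If $e\in E$, then $\Psi_k^{A_\omega}(e)=0$ with use $\le g_k(e)$ was seen after $s_0$. This computation is preserved, so $\Psi_k^{A_\omega}(e)=0\neq E(e)$. If $e\notin E$, then the version stays in phase 2. In this case it is not true that $\Psi_k^{A_\omega}(e)=0$ with use $\le g_k(e)$, for otherwise this would be seen at all large stages, and the strategy would require attention at all of them, contrary to Lemma~\ref{lem:finite}; but $E(e)=0$. In both cases $P_k$ holds.
\end{proof}

Lemmas~\ref{lem:suffice}, \ref{lem:Q}, \ref{lem:R} and \ref{lem:P} prove parts (a) and (b) of Theorem~\ref{thm:strong}. With the deductions in the Introduction and Section~\ref{sec:ideal}, Theorem~\ref{thm:main}, both corollaries and the rest of Theorem~\ref{thm:strong} follow. The answer to the Question is no.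

\begin{remark}
Truth-table reducibility enters the argument in three ways. Its bounded use, together with $B_l\le_{tt}\emptyset'$, gives the bound $\ell$ before the gates are chosen. Its totality on all oracles lets us evaluate $v_j$ on the oracle $Z_j$, which at that time is only a plan for the future. And since a tt-condition is a finite object that can be waited for, as in phase 1, the answer \eqref{eq:read} is itself a tt-condition. The argument also uses that there are infinitely many $A_n$: the number $a$ must go into a set outside $Y_n$. With a last set $A_n$ there would be no such set, in accordance with the positive results for principal ideals.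
\end{remark}

\section{Why the ideal contains a Turing-complete degree}\label{sec:end}

By the positive result quoted in the Introduction, $\mathbf I$ must contain a Turing-complete degree. In our construction the reason is visible: closing a gate records in $A_0$ that an opinion has changed. A strategy whose opinion is $\emptyset'_s(e)$ therefore codes into $A_0$ whether $e\in\emptyset'$. Since $A_0=Y_0$, the degree of $A_0$ is in $\mathbf I$.

\begin{lemma}\label{lem:complete}
The set $A_0$ of the construction is Turing-complete.
\end{lemma}

\begin{proof}
For each $e$ consider the strategy for $R_{\sigma_e}$ with $\sigma_e=(\pi;0,\lambda,\xi)$, where $\pi=(1;r)$, $\Theta_r^X=X$, $\Theta_\lambda^X(y)=X(e)$ for all $y$, and $\Theta_\xi^X(y)=1$ for all $y$, with $\varphi_r,\varphi_\lambda,\varphi_\xi$ total. Indices can be found effectively from $e$. For every version in phase 3 we have $v_j=1$ for all $j$, so $i=0$ and $G=\{1,\dots,M\}$, and its opinion at stage $s+1$ is $\emptyset'_s(e)$. We claim that $e\notin\emptyset'$ if and only if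
\begin{equation}\label{eq:code}
\begin{gathered}
\text{at some stage some version of the strategy for $R_{\sigma_e}$ has an open gate $j$}\\
\text{such that $q_j$ is never enumerated into $A_0$.}
\end{gathered}
\end{equation}
If \eqref{eq:code} holds, the gate is never closed, so the version is never cancelled. By Lemma~\ref{lem:finite} its opinion is eventually $i=0$, that is, $e\notin\emptyset'$. Conversely, let $e\notin\emptyset'$. The last version enters phase 3, since the functions it waits for are total. There its opinion is always $0=i$, so gate $1$ is opened, by Lemma~\ref{lem:finite}, and is never closed.

The condition \eqref{eq:code} is c.e.\ in $A_0$. So $\emptyset'$ and its complement are both c.e.\ in $A_0$, and $\emptyset'\le_T A_0$.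
\end{proof}

This does not contradict Theorem~\ref{thm:strong}(b): the number $q_j$ to be asked for is found by an unbounded search for the right version.

\begin{thebibliography}{9}
\bibitem{source}
\emph{Every Incomplete Computably Enumerable Truth-Table Degree Is Branching},
\url{http://pi.math.cornell.edu/~shore/papers/pdf/ttbranf2.pdf}.
\end{thebibliography}

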